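# Uniqueness for a Liouville-type system in a ball in dimension $N\ge 10$

## 1. One solution or several? The guess, tested on the diagonal

Let $B$ be the unit ball in $\mathbb R^N$, $N\ge 3$. For parameters $\lambda,\mu>0$ consider
$$-\Delta u=\lambda e^v\ \text{ in } B,\qquad -\Delta v=\mu e^u\ \text{ in } B,\qquad u=v=0\ \text{ on }\partial B. \tag{1}$$

**Definition (classical solution, $\mathcal U$).** A classical solution is a regular, bounded solution of (1). The set $\mathcal U\subset(0,\infty)^2$ consists of the pairs $(\mu,\lambda)$ for which (1) has a classical solution.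

How many classical solutions are there for a given pair in $\mathcal U$? In high dimension the natural first guess is: exactly one. The conjecture we shall prove says precisely this for $N\ge 10$.

We quote some known facts. By a result of Troy, all classical solutions of (1) are radially symmetric. A *singular solution* is a radial solution with a singularity of type $-2\log r$ at the origin. There is a curve $\mathcal S\subset\overline{\mathcal U}$, given by $\lambda=\bar h(\mu)$ with $\bar h:(0,\infty)\to(0,\infty)$ smooth and decreasing, $\bar h\to\infty$ at $0$, $\bar h\to 0$ at $\infty$, such that (1) has a singular solution with parameters $(\mu,\lambda)$ if and only if $\lambda=\bar h(\mu)$, and this singular solution is unique. For $3\le N\le 9$ one has $\mathcal S\subset\mathcal U$, and at each point of $\mathcal S$ problem (1) has infinitely many classical solutions.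

*Example of a singular solution.* Since $\Delta\log r=(N-2)/r^2$, the pair $u=v=-2\log r$ satisfies $-\Delta u=2(N-2)r^{-2}=2(N-2)e^{v}$ and vanishes on $\partial B$. So $(2(N-2),2(N-2))\in\mathcal S$.

Throughout, put
$$m=\frac{N-2}{2},\qquad\text{so that } N\ge 10\iff m\ge 4 .$$
The example sits at $(4m,4m)$.

**The test $\lambda=\mu$.** Let $(u,v)$ be a classical solution with $\lambda=\mu$. Subtract the equations, multiply by $u-v$ and integrate:
$$\int_B|\nabla(u-v)|^2=\lambda\int_B(e^v-e^u)(u-v)\le 0 ,$$
so $u=v$. We are left with $-\Delta u=\lambda e^u$. Let $W$ be the radial solution of $-\Delta W=e^W$ on $\mathbb R^N$ with $W(0)=0$, $W'(0)=0$ (global existence is checked in Section 3). With $t=\log r$ and a dot for $d/dt$, put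
$$w=W+2t,\qquad \eta=\frac{e^{w}}{4m},\qquad C=-rW'=2-\dot w .$$
The equation $W''+\frac{N-1}{r}W'=-e^W$ becomes $\ddot w+2m\dot w=4m-e^w$, that is,
$$\dot\eta=\eta(2-C),\qquad \dot C=-2mC+4m\eta,\qquad \eta,C\to 0\ (t\to-\infty).$$

Assume $m\ge4$. We claim that the trajectory stays above the line of slope $4$ through the equilibrium $(\eta,C)=(1,2)$, that is, $E:=C-4\eta+2>0$, and that $\eta<1$. As long as $E\ge0$ we have $\dot\eta\le4\eta(1-\eta)$, so $\frac{d}{dt}\log\frac{\eta}{1-\eta}\le 4$ while $\eta<1$, and $\eta$ cannot reach $1$ in finite time. At a first zero of $E$ we would have $\dot E\le0$; but there $C=4\eta-2$, and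
$$\dot E=-2m(4\eta-2)+4m\eta-4\eta(4-4\eta)=4(1-\eta)(m-4\eta)>0 .$$
This contradiction proves the claim. Now $C(t)=\int_{-\infty}^te^{-2m(t-\sigma)}4m\eta(\sigma)\,d\sigma<2$, so $\dot w=2-C>0$, and $w<\log 4m$. Hence $\eta$ increases to some $\eta_\infty\le 1$, $C\to2\eta_\infty$, and $\dot w\to 2-2\eta_\infty$. As $w$ is bounded, this limit is $0$. Thus
$$w \text{ is a strictly increasing bijection of } \mathbb R \text{ onto } (-\infty,\log 4m). \tag{2}$$

If $u$ solves $-\Delta u=\lambda e^u$, then $U=u+\log\lambda$ solves $-\Delta U=e^U$. With $s=U(0)$, the function $W(e^{s/2}r)+s$ solves the same initial value problem, so it equals $U$, and $\log\lambda=U(1)=w(s/2)$. By (2) there is exactly one solution when $\lambda=\mu<4m$ and none when $\lambda=\mu\ge 4m$. **The guess passes on the whole diagonal.**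

**The role of ten.** Linearizing $\ddot w+2m\dot w=4m-e^w$ at $w=\log 4m$ gives $\ddot z+2m\dot z+4mz=0$, with characteristic roots $-m\pm\sqrt{m^2-4m}$. They are real exactly when $m\ge4$. And for $3\le N\le 9$ the quoted facts say that the guess is false.

What the diagonal does not test is the interaction of two different functions. In the scalar problem, scaling turned uniqueness into monotonicity of one function $w$ of one variable. For the system there are two shooting parameters, and scaling removes only one.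

## 2. The two theorems

**Theorem A.** Let $N\ge 10$. For every $(\mu,\lambda)\in\mathcal U$ problem (1) has exactly one classical solution.

**Theorem B.** Let $N\ge 10$.

1. (*Stability*) For the classical solution $(u,v)$ at any $(\mu,\lambda)\in\mathcal U$, the linearized system $-\Delta\varphi=\lambda e^v\psi$, $-\Delta\psi=\mu e^u\varphi$ has a solution with $\varphi,\psi\ge1$ in $\overline B$ and $\varphi=\psi=1$ on $\partial B$. Consequently the linearized Dirichlet problem has trivial kernel (also among nonradial functions). Moreover, if $f,g>0$ in $B$, $f=g=0$ on $\partial B$, $-\Delta f=\lambda e^vg+\kappa f$ and $-\Delta g=\mu e^uf+\kappa g$, then $\kappa>0$.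
2. (*Monotonicity*) The solution depends smoothly on $(\mu,\lambda)$, and $u(r),v(r)$ are nondecreasing in each of $\mu,\lambda$.
3. (*Exact domain*) $\mathcal U=\{(\mu,\lambda):0<\lambda<\bar h(\mu)\}$; in particular $\mathcal S\cap\mathcal U=\emptyset$. On $\mathcal U$, $\lambda\mu<4(N-2)^2$, and this constant is sharp.
4. (*Behavior at $\mathcal S$*) If $\mathcal U\ni(\mu_n,\lambda_n)\to(\mu,\lambda)\in\mathcal S$, the solutions converge in $C^2_{loc}(\overline B\setminus\{0\})$ to the singular solution at $(\mu,\lambda)$.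
5. (*Sharpness of $N\ge10$*) For $3\le N\le9$ uniqueness on $\mathcal U$ fails.

Theorem A uses only Troy's symmetry theorem from the quoted facts. The facts about $\mathcal S$ and $\bar h$ enter only in items 3–5 of Theorem B, and in item 2 through item 3, which tells us that the sections of $\mathcal U$ are intervals. From here on $N\ge 10$, that is, $m\ge 4$.

## 3. Shooting from the center: uniqueness as injectivity of a plane map

**Step 1: the shooting map.** The aim is to trade the boundary value problem for an initial value problem. For $p=(p_1,p_2)\in\mathbb R^2$ let $(U,V)$ be the radial solution of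
$$-\Delta U=e^V,\quad -\Delta V=e^U,\qquad U(0)=p_1,\ V(0)=p_2,\ U'(0)=V'(0)=0. \tag{3}$$
Equivalently, $U=p_1-Te^V$ and $V=p_2-Te^U$, where
$$(Tf)(r)=\int_0^rs^{1-N}\int_0^s\rho^{N-1}f(\rho)\,d\rho\,ds=\int_0^rG(r,\rho)f(\rho)\,d\rho,\qquad 0\le G(r,\rho)\le\frac{\rho}{N-2}.$$
A contraction argument gives a unique solution for small $r$. Since $U,V$ are decreasing, $e^V\le e^{p_2}$ and $|U'|\le e^{p_2}r/N$, and similarly for $V$, so the solution exists for all $r\ge0$. For each $R$ the map $(p,U,V)\mapsto(U-p_1+Te^V,\ V-p_2+Te^U)$ is smooth on $\mathbb R^2\times C([0,R])^2$. Its derivative in $(U,V)$ is the identity plus a Volterra operator with bounded kernel, hence invertible. By the implicit function theorem the solution depends smoothly on $p$, and its derivative in $p$ solves the linearized integral equation. Define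
$$\Phi(p)=(U(1),V(1)).$$

If $(u,v)$ is a classical solution of (1), it is radial by Troy, and $U=u+\log\mu$, $V=v+\log\lambda$ solve (3) for some $p$, with $(U(1),V(1))=(\log\mu,\log\lambda)$. Conversely, such a pair $(U,V)$ gives back a classical solution. So classical solutions of (1) correspond bijectively to $\Phi^{-1}(\log\mu,\log\lambda)$, and **Theorem A is equivalent to injectivity of $\Phi:\mathbb R^2\to\mathbb R^2$.**

**Step 2: which property of $D\Phi$ to aim for.** Nonvanishing of $\det D\Phi$ is not enough. The map $(x,y)\mapsto(e^x\cos y,e^x\sin y)$ has Jacobian determinant $e^{2x}>0$ and is not injective. Small data suggest what else to ask for. If $e^{p_1},e^{p_2}$ are small, then $U(1)=p_1-\frac{e^{p_2}}{2N}+O(e^{p_1+p_2})$ and $V(1)=p_2-\frac{e^{p_1}}{2N}+O(e^{p_1+p_2})$, because $-\Delta(r^2/2N)=-1$ and $e^V=e^{p_2}(1+O(e^{p_1}))$ on $B$. To leading order, then,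
$$D\Phi\approx\begin{pmatrix}1&-e^{p_2}/2N\\-e^{p_1}/2N&1\end{pmatrix}.$$
The diagonal is positive, the off-diagonal entries are negative, and the determinant is positive. We shall show that $D\Phi$ has this sign pattern at every $p$ (Section 8), and that the pattern forces injectivity (Section 9).

**Step 3: logarithmic variables.** This step makes the system autonomous. With $t=\log r$ put
$$x=U+2t,\quad y=V+2t,\quad a=e^y,\quad b=e^x,\quad P=-rU'=2-\dot x,\quad Q=-rV'=2-\dot y .$$
As in Section 1, $\ddot x+2m\dot x=4m-e^y$ and $\ddot y+2m\dot y=4m-e^x$, that is,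
$$\dot a=a(2-Q),\quad\dot b=b(2-P),\quad\dot P=-2mP+a,\quad\dot Q=-2mQ+b. \tag{4}$$
Since $P,Q=O(e^{2t})$ as $t\to-\infty$, integration gives
$$P(t)=\int_{-\infty}^te^{-2m(t-\sigma)}a(\sigma)\,d\sigma>0,\qquad Q(t)=\int_{-\infty}^te^{-2m(t-\sigma)}b(\sigma)\,d\sigma>0. \tag{5}$$
We separate the size of the pair $(a,b)$ from its ratio:
$$\eta=\frac{\sqrt{ab}}{4m},\qquad\omega=\frac12\log\frac ba=\frac{x-y}{2},\qquad a=4m\eta e^{-\omega},\quad b=4m\eta e^{\omega}.$$
From (4),
$$\dot\eta=\eta\Big(2-\frac{P+Q}2\Big),\qquad\dot\omega=\frac{Q-P}2. \tag{6}$$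
Note that $\Phi(p)=(x(0),y(0))$.

## 4. A Riccati equation, and the one inequality it needs

Let $\Psi(t)=\partial(x,y)/\partial(p_1,p_2)$, a $2\times2$ matrix. Differentiating the equations for $x,y$,
$$\ddot\Psi+2m\dot\Psi+\mathcal A\Psi=0,\quad\mathcal A=\begin{pmatrix}0&a\\b&0\end{pmatrix},\qquad\Psi\to I,\ \ \dot\Psi=O(e^{2t})\ \text{ as } t\to-\infty, \tag{7}$$
and $D\Phi(p)=\Psi(0)$. The conditions at $-\infty$ come from the linearized integral equation.

The purpose of this section is to reduce the control of $\Psi$ to a scalar inequality. For $0<j<m$ put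
$$\alpha(t)=\int_{-\infty}^te^{-2j(t-\sigma)}a(\sigma)\,d\sigma,\qquad\beta(t)=\int_{-\infty}^te^{-2j(t-\sigma)}b(\sigma)\,d\sigma. \tag{8}$$

**Lemma 1.** Suppose that for some $j\in(0,m)$ we have $\alpha\beta<m^2-j^2$ for all $t$. Then $\det\Psi(t)>0$ for all $t$, and $K:=-\dot\Psi\Psi^{-1}$ has the form
$$K=\begin{pmatrix}k&k_{12}\\k_{21}&k\end{pmatrix},\qquad0<k<m-j,\quad0<k_{12}\le\alpha,\quad0<k_{21}\le\beta .$$

*Proof.* Let $(-\infty,t^*)$ be the maximal interval on which $\det\Psi>0$. All statements up to the last paragraph are on this interval.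

**The Riccati equation.** By (7), $\dot K=-\ddot\Psi\Psi^{-1}+(\dot\Psi\Psi^{-1})^2=(2m\dot\Psi+\mathcal A\Psi)\Psi^{-1}+K^2$, so
$$\dot K=K^2-2mK+\mathcal A,\qquad K=O(e^{2t})\ (t\to-\infty).$$

**Equal diagonal entries.** The number of unknowns drops by one. For $d=k_{11}-k_{22}$ the terms $k_{12}k_{21}$ cancel, and $\dot d=(k_{11}+k_{22}-2m)d$. Hence $d(t)=d(t_0)\exp\int_{t_0}^t(k_{11}+k_{22}-2m)$. As $t_0\to-\infty$, $d(t_0)\to0$, while the exponential is at most a constant times $e^{-2m(t-t_0)}$ since $K$ is integrable at $-\infty$. So $d\equiv0$. Write $k=k_{11}=k_{22}$. Then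
$$\dot k_{12}=-2(m-k)k_{12}+a,\quad\dot k_{21}=-2(m-k)k_{21}+b,\quad\dot k=k^2-2mk+k_{12}k_{21}. \tag{9}$$

**Signs.** The boundary terms at $-\infty$ vanish, so
$$k_{12}(t)=\int_{-\infty}^ta(\sigma)e^{-2\int_\sigma^t(m-k)}d\sigma>0,\qquad k_{21}(t)=\int_{-\infty}^tb(\sigma)e^{-2\int_\sigma^t(m-k)}d\sigma>0 .$$
In the same way $\dot k+(2m-k)k=k_{12}k_{21}$ gives $k(t)=\int_{-\infty}^t(k_{12}k_{21})(\sigma)e^{-\int_\sigma^t(2m-k)}d\sigma>0$.

**The barrier $k=m-j$.** We have $k\to0$ at $-\infty$. Suppose $k$ reaches $m-j$, first at $t_1$. On $(-\infty,t_1]$ we have $m-k\ge j$, so $k_{12}\le\alpha$ and $k_{21}\le\beta$ there. Then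
$$\dot k(t_1)=(m-k)^2-m^2+k_{12}k_{21}\le j^2-m^2+\alpha\beta<0,$$
while first arrival from below forces $\dot k(t_1)\ge0$. This is a contradiction. So $k<m-j$, and with it $k_{12}\le\alpha$, $k_{21}\le\beta$, on $(-\infty,t^*)$.

**No degeneration.** Finally $\frac{d}{dt}\log\det\Psi=\operatorname{tr}(\dot\Psi\Psi^{-1})=-2k\ge-2(m-j)$. So $\det\Psi$ cannot tend to $0$ at a finite $t^*$, and $t^*=\infty$. $\square$

**Which $j$?** Test the hypothesis on the constant profile $a=b=4m$ of the singular solution in Section 1. There $\alpha=\beta=4m/(2j)=2m/j$, and a strict inequality that degenerates at this profile needs room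
$$\frac{4m^2}{j^2}\le m^2-j^2,\qquad\text{i.e. } j^2(m^2-j^2)\ge4m^2 .$$
The left side is largest at $j^2=m^2/2$, where it equals $m^4/4$, and $m^4/4\ge4m^2$ exactly when $m\ge4$. So we fix
$$j=\frac m{\sqrt2}\ge2\sqrt2,\qquad\frac{4m^2}{j^2}=8\le\frac{m^2}{2}=m^2-j^2. \tag{10}$$
For $m=4$ this is the only choice. The target is therefore $\alpha\beta<8$.

## 5. Where the product bound alone stops

In the scalar problem everything followed from $\eta<1$. The sensible first attempt is to prove $\eta<1$, i.e. $ab<16m^2$, for the system, and to deduce $\alpha\beta<8$ from it. The first half works (Lemma 2 below). The second half does not. Cauchy–Schwarz says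
$$\sqrt{\alpha\beta}\ge\int_{-\infty}^te^{-2j(t-\sigma)}\sqrt{ab}\,d\sigma,$$
which is a *lower* bound, and we need an upper one.

No argument that uses only the size of $ab$ can repair this. Take, as test functions and not as a solution of (4), $a=qe^{-ct}$, $b=qe^{ct}$ with $0<c<2j$. The product is the constant $q^2$, but
$$\alpha=\frac{qe^{-ct}}{2j-c},\quad\beta=\frac{qe^{ct}}{2j+c},\qquad\alpha\beta=\frac{q^2}{4j^2-c^2}\longrightarrow\infty\quad(c\to2j).$$

The linear equation itself feels the difference. For these coefficients, insert $e^{st}(fe^{-ct/2},ge^{ct/2})$ into $\ddot\varphi+2m\dot\varphi+a\psi=0$, $\ddot\psi+2m\dot\psi+b\varphi=0$. With $\rho=s+m$ and $X=\rho^2$ a nontrivial $(f,g)$ exists if and only if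
$$\big[(\rho-\tfrac c2)^2-m^2\big]\big[(\rho+\tfrac c2)^2-m^2\big]=q^2,\quad\text{i.e.}\quad X^2-\big(2m^2+\tfrac{c^2}2\big)X+\big(m^2-\tfrac{c^2}4\big)^2-q^2=0 .$$
For $q=m^2$ and $c=0$ the roots are $X=0,\,2m^2$, and nothing oscillates. For $q=m^2$ and $0<c<2m$ the constant term is negative, so one root $X$ is negative, $\rho$ is imaginary, and there are solutions $e^{-mt}$ times oscillating functions. When $m=4$ we have $q=m^2=4m$, exactly the level of the product bound, so there is no slack to give away.

What went wrong in the example is visible: the logarithmic ratio $\omega=ct$ of $(b,a)$ runs away from the logarithmic ratio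
$$\zeta=\tfrac12\log\frac\beta\alpha=ct+\tfrac12\log\frac{2j-c}{2j+c}$$
of the averages. So the quantity to control is the mismatch $\tau=\omega-\zeta$. Along true trajectories, $\omega$ can move only if $P\ne Q$. By (6) and $\frac{P+Q}{2}\ge\sqrt{PQ}$, inequality of $P$ and $Q$ also slows the growth of $\eta$. The combination $\eta\cosh\tau$ balances the two effects.

## 6. The product bound along regular trajectories

The purpose of this section is to carry the argument of Section 1 over to the system, together with the lower bound for $\sqrt{PQ}$ that comes with it. Put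
$$C(t)=4m\int_{-\infty}^te^{-2m(t-\sigma)}\eta(\sigma)\,d\sigma,\qquad\dot C=-2mC+4m\eta .$$

**Lemma 2.** For all $t$: $0<\eta<1$ and $\sqrt{PQ}\ge C>4\eta-2$.

*Proof.* By Cauchy–Schwarz in (5), here in the useful direction, $\sqrt{PQ}\ge\int_{-\infty}^te^{-2m(t-\sigma)}\sqrt{ab}\,d\sigma=C$. Hence, by (6),
$$\dot\eta\le\eta(2-\sqrt{PQ})\le\eta(2-C). \tag{11}$$
Let $E=C-4\eta+2$, so $E\to2$ as $t\to-\infty$.

Consider an interval $(-\infty,t_0]$ on which $E\ge0$. There $2-C\le4-4\eta$, so $\dot\eta\le4\eta(1-\eta)$. As long as $\eta<1$ this reads $\frac{d}{dt}\log\frac\eta{1-\eta}\le4$, so $\log\frac{\eta}{1-\eta}$ stays bounded on bounded intervals to the right of any starting time and $\eta$ cannot reach $1$. Hence $\eta<1$ on $(-\infty,t_0]$.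

Suppose $E$ has a first zero $t_0$. Then $\dot E(t_0)\le0$. At $t_0$ we have $C=4\eta-2$, so $\dot\eta\le\eta(4-4\eta)$ by (11), and
$$\dot E=\dot C-4\dot\eta\ge-2m(4\eta-2)+4m\eta-4\eta(4-4\eta)=4(1-\eta)(m-4\eta)>0,$$
because $\eta<1$ and $m\ge4$. This is a contradiction. So $E>0$ for all $t$, and then $\eta<1$ for all $t$. $\square$

## 7. The mismatch bound

**Lemma 3.** With $j=m/\sqrt2$, we have $\alpha\beta<8\le m^2-j^2$ for all $t$.

*Proof.* The last inequality is (10).

**Step 1: variables for the averages.** We bring $(\alpha,\beta)$ to the same form as $(a,b)$. Put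
$$h=\frac j{2m}\sqrt{\alpha\beta},\qquad\zeta=\frac12\log\frac\beta\alpha,\qquad\tau=\omega-\zeta .$$
Since $4m^2/j^2=8$, the claim is $h<1$. From $\alpha=\frac{2m}jhe^{-\zeta}$, $\beta=\frac{2m}jhe^{\zeta}$ and $a=4m\eta e^{-\omega}$, $b=4m\eta e^\omega$,
$$\frac a\alpha=2j\frac\eta he^{-\tau},\qquad\frac b\beta=2j\frac\eta he^{\tau}.$$
With $\dot\alpha=-2j\alpha+a$ and $\dot\beta=-2j\beta+b$ we get $\frac{\dot h}h=\frac12\big(-4j+\frac a\alpha+\frac b\beta\big)$ and $\dot\zeta=\frac12\big(\frac b\beta-\frac a\alpha\big)$, that is,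
$$\dot h=2j(\eta\cosh\tau-h),\qquad\dot\zeta=2j\frac\eta h\sinh\tau. \tag{12}$$
So $h$ chases $\eta\cosh\tau$, and we try to keep both below $1$ together.

**Step 2: the start.** As $t\to-\infty$, $a\sim e^{p_2}e^{2t}$ and $b\sim e^{p_1}e^{2t}$, so $\alpha\sim\frac a{2j+2}$ and $\beta\sim\frac b{2j+2}$. Hence $h\to0$, $\tau\to0$, $\eta\to0$, and near $-\infty$ both $h<1$ and $\eta\cosh\tau<1$. Suppose they do not both hold for all time, and let $t_0$ be the first time at which one fails. At $t_0$ we have $h\le1$ and $\eta\cosh\tau\le1$, with at least one equality.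

**Step 3: the case $\eta\cosh\tau=1$ at $t_0$.** Let $F=\log(\eta\cosh\tau)$. Then $F<0$ before $t_0$ and $F(t_0)=0$, so $\dot F(t_0)\ge0$. We show the opposite. By Lemma 2, $\eta<1$, so $\tau\ne0$. Let $T=\sqrt{1-\eta^2}\in(0,1)$ and $\epsilon=\operatorname{sgn}\tau$. Since $\cosh\tau=1/\eta$, we have $\tanh\tau=\epsilon T$, and
$$\frac\eta h\sinh\tau\tanh\tau=\frac{\eta\cosh\tau}{h}\tanh^2\tau=\frac{T^2}h\ge T^2$$
because $h\le1$. Now use (6), (12), then the arithmetic–geometric mean inequality for $(1+\epsilon T)P$ and $(1-\epsilon T)Q$, then $\sqrt{1-T^2}=\eta$, and finally $\sqrt{PQ}>4\eta-2$ from Lemma 2: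
$$\begin{aligned}\dot F&=2-\tfrac{P+Q}2+\tanh\tau\Big(\tfrac{Q-P}2-2j\tfrac\eta h\sinh\tau\Big)\\&\le2-\tfrac12\big[(1+\epsilon T)P+(1-\epsilon T)Q\big]-2jT^2\\&\le2-\sqrt{1-T^2}\,\sqrt{PQ}-2jT^2=2-\eta\sqrt{PQ}-2j(1-\eta^2)\\&<2-\eta(4\eta-2)-2j(1-\eta^2).\end{aligned}$$
Since $2+2\eta-4\eta^2=(1-\eta)(2+4\eta)$, the last line equals
$$(1-\eta)\big[2+4\eta-2j(1+\eta)\big]=-2(1-\eta)\big[(j-1)+(j-2)\eta\big]<0,$$
as $j\ge2\sqrt2>2$. This is a contradiction.

**Step 4: the case $h=1$ and $\eta\cosh\tau<1$ at $t_0$.** By (12), $\dot h(t_0)=2j(\eta\cosh\tau-1)<0$, while $h<1$ before $t_0$ forces $\dot h(t_0)\ge0$. This is a contradiction.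

So $h<1$ for all $t$. $\square$

Lemma 3 is the hypothesis of Lemma 1, so the conclusions of Lemma 1 hold, with $j=m/\sqrt2$, along every regular trajectory.

## 8. The sign pattern of $D\Phi$

**Corollary 4.** At every $p\in\mathbb R^2$, $D\Phi(p)$ has positive diagonal entries, negative off-diagonal entries and positive determinant.

*Proof.* The step transfers the positivity of $K$ to the inverse of $\Psi$. Let $\Theta=\Psi^{-1}$. Then $\dot\Theta=-\Psi^{-1}\dot\Psi\Psi^{-1}=\Theta K$ and $\Theta(-\infty)=I$, i.e. $\Theta(t)=I+\int_{-\infty}^t\Theta K$. Since $K$ is integrable at $-\infty$, $\Theta$ is the sum of the Picard series $I+\int K+\cdots$. All terms are entrywise nonnegative because $K$ has positive entries. So $\Theta\ge I$ entrywise, and $\Theta_{12}\ge\int_{-\infty}^tk_{12}>0$, $\Theta_{21}\ge\int_{-\infty}^tk_{21}>0$. Inverting a $2\times2$ matrix,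
$$D\Phi=\Psi(0)=\det\Psi(0)\begin{pmatrix}\Theta_{22}&-\Theta_{12}\\-\Theta_{21}&\Theta_{11}\end{pmatrix}(0),\qquad\det\Psi(0)>0 .\qquad\square$$

## 9. From signs to injectivity: proof of Theorem A

Injectivity under this sign pattern is a special case of the Gale–Nikaido theorem. In the plane a direct proof is short. Suppose $\Phi(p)=\Phi(q)$ with $p\ne q$.

**Step 1: $p$ and $q$ are strictly ordered.** By Corollary 4, $\Phi_1$ is strictly increasing in its first variable and strictly decreasing in its second. If $q_1\ge p_1$ and $q_2\le p_2$ with $q\ne p$, then $\Phi_1(q)>\Phi_1(p)$, which is impossible; the same holds with $p,q$ exchanged. So, after relabeling, $p_1<q_1$ and $p_2<q_2$.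

**Step 2: follow a level curve of $\Phi_1$ from $p$ to $q$.** Let $c=\Phi_1(p)=\Phi_1(q)$. For $s\in[p_2,q_2]$,
$$\Phi_1(p_1,s)\le\Phi_1(p_1,p_2)=c=\Phi_1(q_1,q_2)\le\Phi_1(q_1,s).$$
Hence there is a unique $\theta(s)\in[p_1,q_1]$ with $\Phi_1(\theta(s),s)=c$. By strict monotonicity it is the only such value in $\mathbb R$, so it coincides with the local solution from the implicit function theorem, and $\theta$ is $C^1$. Also $\theta(p_2)=p_1$ and $\theta(q_2)=q_1$.

**Step 3: $\Phi_2$ increases along it.** Since $\theta'=-\partial_2\Phi_1/\partial_1\Phi_1$,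
$$\frac d{ds}\Phi_2(\theta(s),s)=\partial_2\Phi_2-\partial_1\Phi_2\,\frac{\partial_2\Phi_1}{\partial_1\Phi_1}=\frac{\det D\Phi}{\partial_1\Phi_1}>0 .$$
So $\Phi_2(q)>\Phi_2(p)$, a contradiction. Thus $\Phi$ is injective, and by Section 3 problem (1) has exactly one classical solution for each $(\mu,\lambda)\in\mathcal U$. $\blacksquare$

## 10. Stability and monotonicity in the parameters: B1 and B2

**Step 1: a linearized solution bounded below by its boundary value.** Let $(u,v)$ be the solution at $(\mu,\lambda)$ and $(U,V)$ the corresponding solution of (3). Put $M(t)=\Psi(t)\Psi(0)^{-1}$. Then $M(0)=I$ and $\dot M=-KM$, i.e. $M(t)=I+\int_t^0KM$ for $t\le0$. The Picard series on $[t,0]$ has nonnegative terms, so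
$$M(t)\ge I\ \text{ entrywise for } t\le0. \tag{13}$$
Set $(\varphi,\psi)^{\mathsf T}=M(\log r)(1,1)^{\mathsf T}$. This is a linear combination of the derivatives of $(U,V)$ with respect to $p$, hence a regular solution of $-\Delta\varphi=e^V\psi$, $-\Delta\psi=e^U\varphi$. Since $e^V=\lambda e^v$ and $e^U=\mu e^u$, this is the linearized system. By (13), $\varphi,\psi\ge1$ in $\overline B$ (at $r=0$ by continuity), with equality on $\partial B$.

**Step 2: trivial kernel.** We use $(\varphi,\psi)$ as a barrier. Let $(f,g)\not\equiv(0,0)$ solve the linearized system with zero boundary values. Since $\varphi,\psi\ge1$ and $f,g$ are bounded, there is a minimal $c>0$ with $|f|\le c\varphi$, $|g|\le c\psi$. Then $-\Delta(c\varphi\pm f)=\lambda e^v(c\psi\pm g)\ge0$, and $c\varphi\pm f=c$ on $\partial B$, so $c\varphi\pm f\ge c$ in $\overline B$ by the maximum principle. Likewise $c\psi\pm g\ge c$. Hence $|f|\le c(\varphi-1)\le c\big(1-\frac1{\max\varphi}\big)\varphi$, and similarly for $g$. A smaller $c$ would do, a contradiction.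 No symmetry of $f,g$ was used.

**Step 3: the sign of $\kappa$.** Let $f,g$ be as in B1 and suppose $\kappa\le0$. Let $c>0$ be minimal with $c\varphi\ge f$, $c\psi\ge g$ in $\overline B$. Then
$$-\Delta(c\varphi-f)=\lambda e^v(c\psi-g)-\kappa f\ge0,\qquad c\varphi-f=c\ \text{ on }\partial B,$$
so $c\varphi-f\ge c>0$ in $\overline B$; likewise $c\psi-g\ge c>0$. As in Step 2, $c$ could be decreased, a contradiction. So $\kappa>0$, and B1 is proved. $\square$

**Step 4: dependence on parameters (B2).** $\Phi$ is injective with invertible derivative, so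
$$O:=\Phi(\mathbb R^2)=\{(\log\mu,\log\lambda):(\mu,\lambda)\in\mathcal U\}$$
is open and $\Phi^{-1}:O\to\mathbb R^2$ is smooth. By the chain rule
$$\frac{\partial(U(r),V(r))}{\partial(\log\mu,\log\lambda)}=\Psi(\log r)\,\Psi(0)^{-1}=M(\log r).$$
Since $u=U-\log\mu$ and $v=V-\log\lambda$, the derivative of $(u(r),v(r))$ in $(\log\mu,\log\lambda)$ is $M(\log r)-I\ge0$ entrywise, by (13). By B3 (proved in Section 12 without using B2's monotonicity) and since $\bar h$ is decreasing, the sections of $\mathcal U$ at fixed $\mu$ or fixed $\lambda$ are intervals. So nonnegative derivatives mean that $u(r),v(r)$ are nondecreasing in each parameter. $\square$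

## 11. Sequences whose central values blow up

To find the boundary of $\mathcal U$ we must know what happens when $\Phi(p^n)$ converges but $p^n$ escapes to infinity.

**Proposition 5.** If $\Phi(p^n)\to z\in\mathbb R^2$ and $(p^n)$ has no bounded subsequence, then along a subsequence $(U_n,V_n)$ converges in $C^2_{loc}(\overline B\setminus\{0\})$ to a radial solution $(U,V)$ of $-\Delta U=e^V$, $-\Delta V=e^U$ in $\overline B\setminus\{0\}$ with $U+2\log r\to\log4m$ and $V+2\log r\to\log4m$ as $r\to0$, and $(U(1),V(1))=z$. In particular $(e^{z_1},e^{z_2})\in\mathcal S$.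

*Proof.* Since $p^n_1\ge U_n(1)$ and $p^n_2\ge V_n(1)$, both are bounded below, so $\max(p_1^n,p_2^n)\to\infty$. System and conclusion are symmetric under exchanging $U$ and $V$ (and the coordinates of $z$). So, along a subsequence, we may assume $\gamma_n:=p_1^n-p_2^n\ge0$ and $p_1^n\to\infty$.

**Step 1: a monotone trajectory when $\gamma=p_1-p_2\ge0$.** We have $(r^{N-1}(U-V)')'=r^{N-1}(e^U-e^V)$. If $\gamma=0$, then $U\equiv V$ by uniqueness. If $\gamma>0$, then as long as $U>V$ the function $U-V$ is increasing, hence $\ge\gamma$, so it never vanishes. Thus $\omega=\frac12(U-V)$ is nondecreasing and $\omega\ge\gamma/2$. By Lemma 2,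
$$a=4m\eta e^{-\omega}<4me^{-\omega}\le4me^{-\gamma/2}. \tag{14}$$
By (5), $P<2e^{-\gamma/2}$, so
$$\dot x=2-P>2(1-e^{-\gamma/2})\ge0. \tag{15}$$

**Step 2: $\gamma_n\to0$.** We rescale to central value $0$. Let $t_n=-p_1^n/2$ and $\tilde U_n(s)=U_n(se^{t_n})-p_1^n$, $\tilde V_n(s)=V_n(se^{t_n})-p^n_1$. Since $e^{2t_n}=e^{-p_1^n}$, these solve (3) with data $(0,-\gamma_n)$. As $\tilde V_n\le0$, we have $-\Delta\tilde U_n\le1$, so $\tilde U_n(s)\ge-s^2/2N$, and
$$x_n(t_n)=U_n(e^{t_n})+2t_n=\tilde U_n(1)\ge-\frac1{2N}.$$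
If $\gamma_n\ge\gamma_0>0$ along a subsequence, (15) on $[t_n,0]$ gives, for large $n$,
$$U_n(1)=x_n(0)\ge-\frac1{2N}+(1-e^{-\gamma_0/2})\,p_1^n\to\infty,$$
contradicting $U_n(1)\to z_1$.

**Step 3: for each fixed $t\le0$, $\liminf_nx_n(t)\ge\log4m$.** Let $w$ be the diagonal trajectory with data $(0,0)$. By (2), $w\to\log4m$ as $t\to\infty$. Given $\varepsilon>0$ choose $s_\varepsilon$ with $w(s_\varepsilon)>\log4m-\varepsilon$. Now $x_n(t_n+s_\varepsilon)=\tilde U_n(e^{s_\varepsilon})+2s_\varepsilon\to w(s_\varepsilon)$ by continuous dependence, since the data $(0,-\gamma_n)$ tend to $(0,0)$. So $x_n(t_n+s_\varepsilon)>\log4m-\varepsilon$ for large $n$. Since $t_n\to-\infty$ and $x_n$ is nondecreasing by (15), $x_n(t)>\log4m-\varepsilon$ for large $n$.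

**Step 4: compactness on $(-\infty,0]$.** For $t\le0$: $x_n(t)\le x_n(0)\to z_1$; $y_n<\log4m$ by (14); and $0\le\omega_n(t)\le\omega_n(0)=\frac12(U_n(1)-V_n(1))$, which is bounded. With Step 3, applied at the left endpoint of a compact interval, $x_n$ and $y_n=x_n-2\omega_n$ are bounded on compact subsets of $(-\infty,0]$. Moreover $0<P_n<2$, and by (5) $0<Q_n(t)\le e^{x_n(0)}/2m$, because $b_n=e^{x_n}\le e^{x_n(0)}$ up to time $0$. So $\dot x_n,\dot y_n$ are bounded, and by the equations so are $\ddot x_n,\ddot y_n$ on compact sets. By Ascoli a subsequence of $(x_n,y_n)$ converges in $C^1_{loc}$, and by the equations in $C^2_{loc}((-\infty,0])$, to a solution $(x,y)$ with $(x(0),y(0))=z$. In the limit: $x$ is nondecreasing and $x\ge\log4m$; $y\le\log4m$; $\omega\ge0$ is nondecreasing; $a\le4me^{-\omega}$; $0\le P\le2$.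

**Step 5: the behavior at $-\infty$.** Let $\omega_-=\lim_{t\to-\infty}\omega\ge0$. From $\dot P=-2mP+a$, $P(t)=e^{-2m(t-s)}P(s)+\int_s^te^{-2m(t-\sigma)}a(\sigma)\,d\sigma$. Since $P$ is bounded, $s\to-\infty$ gives
$$P(t)=\int_{-\infty}^te^{-2m(t-\sigma)}a(\sigma)\,d\sigma\le2e^{-\omega_-}.$$
So $\dot x\ge2(1-e^{-\omega_-})$ on $(-\infty,0]$. If $\omega_->0$, then $x\to-\infty$ as $t\to-\infty$, contradicting $x\ge\log4m$. Hence $\omega_-=0$. The monotone function $x$ has a finite limit at $-\infty$, and $y=x-2\omega$ has the same limit. It is $\ge\log4m$ because of $x$ and $\le\log4m$ because of $y$. So both limits equal $\log4m$.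

**Step 6: back to (1).** Put $u=U-z_1$, $v=V-z_2$. Then $-\Delta u=e^{z_2}e^v$ and $-\Delta v=e^{z_1}e^u$ in $B\setminus\{0\}$, $u=v=0$ on $\partial B$, and $u,v$ have singularities of type $-2\log r$. This is a radial singular solution with $(\mu,\lambda)=(e^{z_1},e^{z_2})$, so this point lies in $\mathcal S$. $\square$

## 12. The domain $\mathcal U$ and its boundary curve: B3, B4, B5

Let $\Gamma=\{(\log\mu,\log\bar h(\mu)):\mu>0\}$. This is the graph of a continuous function on $\mathbb R$. Let $\mathcal D_-$ and $\mathcal D_+$ be the open connected regions below and above it.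

**Step 1: $\partial O\subset\Gamma$.** Let $z\in\partial O$, $z=\lim\Phi(p^n)$. If $(p^n)$ had a bounded subsequence, a further subsequence would converge to some $p$ and $z=\Phi(p)\in O$, which is impossible since $O$ is open. So Proposition 5 applies and gives $z\in\Gamma$. Hence $O\cap\mathcal D_\pm$ is open and relatively closed in $\mathcal D_\pm$, so it is empty or all of $\mathcal D_\pm$.

**Step 2: $\mathcal D_-\subset O$.** It suffices to find one point. Both components of $\Phi(s,s)$ are at most $s$. Take $s\le0$ with $s<\log\bar h(1)$. If $\Phi(s,s)=(\log\mu,\log\lambda)$, then $\mu\le1$, so $\log\bar h(\mu)\ge\log\bar h(1)>s\ge\log\lambda$. Thus $\Phi(s,s)\in\mathcal D_-$.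

**Step 3: $O\cap\mathcal D_+=\emptyset$ and $O\cap\Gamma=\emptyset$.** By Lemma 2 at $t=0$, $ab<16m^2$, i.e.
$$z_1+z_2<2\log4m\quad\text{for } z\in O. \tag{16}$$
But $\mathcal D_+$ contains points $(0,z_2)$ with $z_2$ arbitrarily large, so $\mathcal D_+\not\subset O$, and $O\cap\mathcal D_+=\emptyset$. If a point of $\Gamma\subset\overline{\mathcal D_+}$ belonged to the open set $O$, then $O$ would meet $\mathcal D_+$. So $O\cap\Gamma=\emptyset$.

Therefore $O=\mathcal D_-$, i.e. $\mathcal U=\{0<\lambda<\bar h(\mu)\}$ and $\mathcal S\cap\mathcal U=\emptyset$.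

**Step 4: the sharp constant.** (16) says $\lambda\mu<16m^2=4(N-2)^2$ on $\mathcal U$. On the diagonal, the solution with $U(0)=V(0)=s$ has $\mu=\lambda=e^{w(s/2)}\to4m$ as $s\to\infty$, by (2). So $\lambda\mu$ comes arbitrarily close to $16m^2$, and B3 is proved. $\square$

**Step 5: convergence at $\mathcal S$ (B4).** Let $\mathcal U\ni(\mu_n,\lambda_n)\to(\mu,\lambda)\in\mathcal S$ and $p^n=\Phi^{-1}(\log\mu_n,\log\lambda_n)$. No subsequence of $(p^n)$ is bounded, since otherwise $(\log\mu,\log\lambda)\in O\cap\Gamma=\emptyset$. By Proposition 5, every subsequence of the solutions has a further subsequence converging in $C^2_{loc}(\overline B\setminus\{0\})$ to a singular solution with parameters $(\mu,\lambda)$. That singular solution is unique by the quoted facts, so the whole sequence converges to it. $\square$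

**Step 6: dimensions below ten (B5).** For $3\le N\le9$ the quoted facts give $\mathcal S\subset\mathcal U$ and infinitely many classical solutions at each point of $\mathcal S$, so uniqueness on $\mathcal U$ fails. Hence, among $N\ge3$, uniqueness for all $(\mu,\lambda)\in\mathcal U$ holds if and only if $N\ge10$. $\blacksquare$
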